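\title{Carath\'eodory completeness does not imply finite compactness in $\mathbb{C}^n$, $n\ge 2$}

\begin{abstract}
For every $n\ge 2$ and $\varepsilon>0$ we construct a bounded pseudoconvex domain $D\subset\mathbb{C}^n$ in which every Cauchy sequence for the Carath\'eodory distance converges, while some Carath\'eodory ball of radius $\varepsilon$ is not relatively compact. We first build a nodal curve in $\mathbb{C}^2$ on which the maximum principle keeps an escaping sequence of points at bounded distance, and then thicken the curve to a domain that is cut out by bounded holomorphic functions.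
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{D}$ be the unit disc, and for $a,b\in\mathbb{D}$ let
\[
\rho(a,b)=\Bigl|\frac{a-b}{1-a\bar b}\Bigr|,\qquad d(a,b)=\tanh^{-1}\rho(a,b)
\]
be the pseudohyperbolic and the Poincar\'e distance. For a domain $D\subset\mathbb{C}^n$ let $\mathcal{O}(D)$ be the space of holomorphic functions on $D$ and $\mathcal{O}(D,\mathbb{D})$ the set of those with $|f|<1$. The \emph{Carath\'eodory pseudodistance} of $D$ is
\[
\mathfrak{c}_D(x,y)=\sup\{d(f(x),f(y)) : f\in\mathcal{O}(D,\mathbb{D})\},\qquad x,y\in D .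
\]
It measures how far apart bounded holomorphic functions can pull two points. It is a metric exactly when the bounded holomorphic functions separate the points of $D$, for instance when $D$ is bounded; $D$ is then called \emph{$\mathfrak{c}$-hyperbolic}. For $n=1$ this metric induces the Euclidean topology, but in higher dimensions it need not do so \cite{survey}. Throughout, convergence, accumulation point (limit of a subsequence) and relative compactness refer to the Euclidean topology of $D$.

There are two ways to say that bounded holomorphic functions see the whole boundary of $D$. A $\mathfrak{c}$-hyperbolic domain $D$ is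
\begin{itemize}
\item \emph{$\mathfrak{c}_D$-Cauchy complete} if every $\mathfrak{c}_D$-Cauchy sequence converges to a point of $D$;
\item \emph{$\mathfrak{c}_D$-finitely compact} if every ball $B_{\mathfrak{c}_D}(a,r)=\{x\in D:\mathfrak{c}_D(a,x)<r\}$ with $a\in D$ and $0<r<\infty$ is relatively compact in $D$.
\end{itemize}
The first condition says that a sequence leaving $D$ cannot cluster; the second says that it must run off to infinite distance. Finite compactness implies Cauchy completeness (Lemma~\ref{lem:cauchy}). In the simplest examples the two properties hold or fail together. On $\mathbb{D}$ the Schwarz--Pick lemma gives $\mathfrak{c}_{\mathbb{D}}=d$, and the ball of radius $r$ about $0$ is the disc $|z|<\tanh r$; both properties hold. On the polydisc the coordinate functions give $\mathfrak{c}_{\mathbb{D}^n}(x,y)\ge\max_j d(x_j,y_j)$, and again both hold. On $\mathbb{D}\setminus\{0\}$ bounded functions extend across $0$, so $\mathfrak{c}$ is the restriction of $d$ and $(1/\nu)_{\nu\ge2}$ is a Cauchy sequence without limit; both fail. In dimension $n=1$ the two notions always coincide, and the survey \cite{survey}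 poses the higher-dimensional case as an open problem:

\begin{quote}
\emph{Let $n\ge2$ and let $D\subset\mathbb{C}^n$ be a $\mathfrak{c}_D$-Cauchy complete domain. Is $D$ necessarily $\mathfrak{c}_D$-finitely compact?}
\end{quote}

The case $n=1$ suggests a positive answer, and so does the Hopf--Rinow theorem, by which a complete, locally compact metric space has compact balls \emph{provided that distances are realized by lengths of curves}. Without that proviso the implication fails for general metric spaces: an infinite set with all mutual distances equal to $1$ is complete, locally compact and bounded, but not compact. The question is whether such a configuration can occur at the boundary of a domain. It can.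

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $\varepsilon>0$. There are a bounded pseudoconvex domain $D\subset\mathbb{C}^n$ and points $p_0,p_1,p_2,\dots\in D$ such that
\begin{enumerate}
\item[(1)] $D$ is $\mathfrak{c}_D$-Cauchy complete;
\item[(2)] $(p_k)$ has no accumulation point in $D$, but $\mathfrak{c}_D(p_0,p_k)<\varepsilon$ for all $k\ge1$; so $B_{\mathfrak{c}_D}(p_0,\varepsilon)$ is not relatively compact and $D$ is not $\mathfrak{c}_D$-finitely compact;
\item[(3)] $\inf\{\mathfrak{c}_D(p_k,p_l):k,l\ge1,\ k\ne l\}>0$.
\end{enumerate}
\end{theorem}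

Together with the case $n=1$ this gives the following.

\begin{corollary}\label{cor:dim}
The implication ``$\mathfrak{c}_D$-Cauchy complete $\Rightarrow$ $\mathfrak{c}_D$-finitely compact'' holds for all domains $D\subset\mathbb{C}^n$ if and only if $n=1$.
\end{corollary}

Up to a subsequence, (3) is forced by (1) and (2): the sequence $(p_k)$ has no Cauchy subsequence, so it is not totally bounded and contains a uniformly separated subsequence.

The proof has two parts. On a one-dimensional analytic set $X\subset\mathbb{C}^2$ made of planar domains that cross transversally, bounded holomorphic functions are easy both to estimate and to construct. Section~\ref{sec:model} explains the mechanism on the disc; Sections~\ref{sec:curve}--\ref{sec:test} build $X$, show that it carries an escaping sequence at bounded distance, and show that no escaping sequence is Cauchy. Section~\ref{sec:thick} thickens $X$ to a domain $D\supset X$. Upper bounds for the distance pass from $X$ to $D$ by restricting functions; the work is to keep completeness. Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:inner} compares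 $\mathfrak{c}_D$ with its inner distance.

\section{Basic facts}\label{sec:basic}

We write $B(c,R)\subset\mathbb{C}$ for the open disc and $\bar B(c,R)$ for its closure. For $a\in\mathbb{D}$ the map $T_a(\zeta)=(\zeta-a)/(1-\bar a\zeta)$ is an automorphism of $\mathbb{D}$ with $|T_a(\zeta)|=\rho(\zeta,a)$; automorphisms preserve $\rho$ and $d$, and $d$ is a metric. A finite product of maps $T_a$ (a finite Blaschke product) maps $\mathbb{D}$ into $\mathbb{D}$, and its modulus tends to $1$ at the unit circle. The Schwarz--Pick lemma says that $\rho(f(a),f(b))\le\rho(a,b)$ for $f\in\mathcal{O}(\mathbb{D},\mathbb{D})$. Rescaling gives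
\begin{equation}\label{eq:SP}
\rho(f(c),f(\zeta))\le |\zeta-c|/R\qquad\text{for } f\in\mathcal{O}(B(c,R),\mathbb{D}),\ \zeta\in B(c,R).
\end{equation}
Since $|1-a\bar b|\le2$ and $\tanh^{-1}t\ge t$,
\begin{equation}\label{eq:eucl}
|a-b|\le 2\rho(a,b)\le 2d(a,b).
\end{equation}

A holomorphic map $\Psi:D\to D'$ is a contraction, $\mathfrak{c}_{D'}(\Psi(x),\Psi(y))\le\mathfrak{c}_D(x,y)$, because $f\circ\Psi\in\mathcal{O}(D,\mathbb{D})$ for $f\in\mathcal{O}(D',\mathbb{D})$. Hence all notions of Section~\ref{sec:intro} are invariant under biholomorphic maps. Next, $\mathfrak{c}_D$ is locally Lipschitz. If $D$ contains the Euclidean ball of radius $2r$ about $a$, and $x,y$ lie in the ball of radius $r/4$ about $a$, then $D$ contains the disc of radius $r$ about $x$ in a complex line through $x$ and $y$, so \eqref{eq:SP} and $\tanh^{-1}t\le 2t$ for $0\le t\le\frac12$ give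
\begin{equation}\label{eq:lip}
\mathfrak{c}_D(x,y)\le 2|x-y|/r .
\end{equation}
With the triangle inequality, \eqref{eq:lip} shows that $\mathfrak{c}_D$ is finite and continuous on $D\times D$.

\begin{lemma}\label{lem:cauchy}
Let $D$ be $\mathfrak{c}$-hyperbolic. A $\mathfrak{c}_D$-Cauchy sequence contained in a compact subset of $D$ converges in $D$. In particular, a $\mathfrak{c}_D$-finitely compact domain is $\mathfrak{c}_D$-Cauchy complete.
\end{lemma}

\begin{proof}
If $y^*$ and $y^{**}$ are accumulation points, continuity of $\mathfrak{c}_D$ and the Cauchy property give $\mathfrak{c}_D(y^*,y^{**})=0$, so $y^*=y^{**}$. A sequence in a compact set with a single accumulation point converges. A Cauchy sequence lies in some ball, which gives the second statement.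
\end{proof}

A sequence of continuous functions on a locally compact space is \emph{null} if it converges to $0$ uniformly on compact sets.

\begin{lemma}\label{lem:null}
If $(h_m)$ is a null sequence, then $\sup_m|h_m|$ is continuous. If moreover $|h_m(x)|<1$ for all $m$, then $\sup_m|h_m(x)|<1$.
\end{lemma}

\begin{proof}
On a compact set $\max_{m\le M}|h_m|\to\sup_m|h_m|$ uniformly as $M\to\infty$, because the two differ by at most $\sup_{m>M}|h_m|$. The second statement holds because $h_m(x)\to0$.
\end{proof}

\section{The mechanism on the disc}\label{sec:model}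

\subsection*{A bounded complete distance}
Fix $0<\theta<1$ and measure distances in $\mathbb{D}$ only with the functions $\theta h$:
\[
d_\theta(z,z')=\sup\{d(\theta h(z),\theta h(z')):h\in\mathcal{O}(\mathbb{D},\mathbb{D})\}.
\]
This distance is bounded by $2\tanh^{-1}\theta$, so $\mathbb{D}$ itself is a ball, and it is not compact. The distance is nevertheless complete: the choice $h=T_{z'}$ gives $d_\theta(z,z')\ge\theta\rho(z,z')$, so a $d_\theta$-Cauchy sequence is $d$-Cauchy and converges in $\mathbb{D}$. This is the behavior that we want. To produce it with a Carath\'eodory distance we embed a disc $A$ in a larger space in such a way that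
\begin{itemize}
\item[(a)] every holomorphic function on the space with values in $\mathbb{D}$ oscillates little on $A$;
\item[(b)] many functions $\theta h$ on $A$, with $\theta$ fixed, extend to the space with values in $\mathbb{D}$.
\end{itemize}

\subsection*{Rigid gluing}
Property (a) comes from the maximum principle. Let $0<r<1$ and $a_j=re^{2\pi ij/N}$, $1\le j\le N$, and glue the points $a_j$ together; that is, admit only those $f\in\mathcal{O}(\mathbb{D},\mathbb{D})$ that take one value $c$ at all $a_j$. The function $b(z)=T_{r^N}(z^N)$ has simple zeros at the $a_j$ and no other zeros, and $|b|\to1$ at the unit circle. So $(T_c\circ f)/b$ is holomorphic and has modulus at most $1$ by the maximum principle: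
\[
\rho(f(z),c)\le|b(z)|\le\frac{|z|^N+r^N}{1-r^N|z|^N},\qquad \rho(f(0),c)\le r^N,
\]
and $f=b$ gives equality at $0$. The distance from $0$ to the points $a_j$, which is $\tanh^{-1}r$ in the disc, has dropped to $\tanh^{-1}r^N$. We would like to glue on a sequence of circles with radii $r_k\to1$. But rigid gluing can destroy (b) completely: if $r_k^{N_k}\to0$, then $N_k\to\infty$, the displayed estimate gives $c_k\to f(z)$ for every $z\in\mathbb{D}$, and every admissible $f$ is constant.

\subsection*{Elastic gluing}
The remedy is to tie the points $a_j$ to a common point $p$ by \emph{bridges} of small but fixed length. Let $K>1$. For each $j$ take a copy of the disc $\{t:|t-1|<K\}$, identify its point $t=0$ with $a_j\in A=\mathbb{D}$, and identify the points $t=1$ of all copies to one point $p$. A function on this space is a family of holomorphic functions on $A$ and on the bridges that agree at identified points. If $|f|<1$, then \eqref{eq:SP} on a bridge gives $\rho(f(a_j),f(p))\le1/K$. If every point of the circle $|z|=r$ is within $\rho$-distance $1/K$ of some $a_j$, then $d(f(z),f(p))\le2\tanh^{-1}(1/K)$ on the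 circle, and by the maximum principle for $T_{f(p)}\circ f$ also inside it. This is (a) on $|z|\le r$. Conversely, for any $h\in\mathcal{O}(\mathbb{D},\mathbb{D})$ the function equal to $h/(K+1)$ on $A$ and to $h(a_j)(1-t)/(K+1)$ on the $j$th bridge vanishes at $p$ and has modulus less than $1$. This is (b) with $\theta=1/(K+1)$, and no interpolation problem has to be solved. Neither estimate depends on $r$ or $N$, so both survive when we add a family of bridges and a point $p_k$ for each radius $r_k\to1$.

\subsection*{Placing the model in $\mathbb{C}^2$}
We take $A$ horizontal and the bridges vertical. Parallel bridges cannot meet at a point, so $p_k$ is replaced by a horizontal \emph{hub} $E_k$, a disc of radius $K$ at height $w_k$; by \eqref{eq:SP} its part over $\mathbb{D}$ is within $\rho$-distance $1/K$ of its center. A bridge of level $k$ is a disc of radius $Kw_k$ about $w_k$. If the heights grow fast, it stays below the higher hubs, but it passes through all lower heights. Full discs would therefore cross the lower hubs and accumulate at their interior points over $|z|=1$, and the union would not be an analytic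 set. So we remove from each bridge small discs about the lower heights, and we must show that bounded functions hardly notice these holes.

\section{The curve $X$}\label{sec:curve}

Fix $\varepsilon>0$ and an integer $K\ge5$ with
\begin{equation}\label{eq:CK}
C_K:=2\tanh^{-1}\tfrac1K+\tanh^{-1}\tfrac4K<\varepsilon .
\end{equation}
For $k\ge0$ put $w_k=(4K)^k$ and $\eta_k=1/(8^{k+1}K)$; then $\sum_{k\ge0}2\eta_k=\frac{2}{7K}\le\tau:=\frac1{2K}$. For $l\ge1$ let
\[
B_l=B(w_l,Kw_l),\qquad G_l=B_l\setminus\bigcup_{k=0}^{l-1}\bar B(w_k,\eta_k).
\]
For $k<l$ we have $|w_k-w_l|+\eta_k<w_l+1<2w_l$, so the removed discs lie in $B(w_l,2w_l)\subset B_l$. Their radii are less than $\frac12$, while the numbers $0,w_0,w_1,\dots$ are at mutual distance at least $1$; so the discs are pairwise disjoint and contain neither $0$ nor $w_l$. Thus $G_l$ is a domain bounded by $l+1$ disjoint circles, and $0,w_l\in G_l$. Moreover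
\begin{equation}\label{eq:avoid}
G_l\cap B(w_k,\eta_k)=\emptyset\qquad(k\ge0,\ k\ne l).
\end{equation}
For $k<l$ this holds by definition. For $k>l$ we have $|w|<(K+1)w_l\le\frac{K+1}{4K}w_k\le\frac12w_k$ on $B_l$, while $|w|>w_k-\eta_k>\frac12w_k$ on $B(w_k,\eta_k)$. There will be no hub at height $w_0=1$; the hole there is common to all bridges and serves to make the final domain bounded.

Let $0<r_1<r_2<\cdots\to1$, let $n_k\ge\pi K/(1-r_k^2)$ be integers, and put $a_{kj}=r_ke^{2\pi ij/n_k}$ for $1\le j\le n_k$. If $|\zeta|=r_k$, the nearest $a_{kj}$ satisfies $|\zeta-a_{kj}|\le\pi/n_k$, and $|1-\zeta\bar a_{kj}|\ge1-r_k^2$, so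
\begin{equation}\label{eq:net}
\text{for every }\zeta\text{ with }|\zeta|=r_k\text{ there is }j\text{ with }\rho(\zeta,a_{kj})\le 1/K .
\end{equation}
The points $a_{kj}$ are pairwise distinct and accumulate only on the unit circle. In coordinates $(z,w)$ on $\mathbb{C}^2$ define the \emph{base}, the \emph{hubs} and the \emph{bridges}
\[
A=\mathbb{D}\times\{0\},\qquad E_k=B(0,K)\times\{w_k\},\qquad V_{kj}=\{a_{kj}\}\times G_k\qquad(k\ge1,\ 1\le j\le n_k).
\]
We call these sets the \emph{pieces}, and we let $X$ be their union (Figure~\ref{fig:X}). The horizontal pieces $A,E_1,E_2,\dots$ are pairwise disjoint, and so are the vertical pieces $V_{kj}$. By \eqref{eq:avoid}, $V_{kj}$ meets only two other pieces: $A$ at $(a_{kj},0)$ and $E_k$ at $(a_{kj},w_k)$. These points are the \emph{nodes} of $X$. Every piece is connected and joined to $A$, so $X$ is connected. Every $G_l$ omits $\bar B(1,\eta_0)$, and so do the heights $0,w_1,w_2,\dots$; hence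
\begin{equation}\label{eq:P}
X\subset P:=\{|z|<K\}\times\{|w-1|>\eta_0\}.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed,gray] (-1.8,-1.5)--(-1.8,4.2);
\draw[dashed,gray] (1.8,-1.5)--(1.8,4.2);
\draw[dotted] (-4,0.8)--(4,0.8);
\draw[very thick] (-1.8,0)--(1.8,0) node[right]{$A$};
\draw[very thick] (-4,1.7)--(4,1.7) node[right]{$E_1$};
\draw[very thick] (-4,3.4)--(4,3.4) node[right]{$E_2$};
\foreach \x in {-0.8,0.8}{
  \draw[thick] (\x,-0.7)--(\x,0.66); \draw[thick] (\x,0.94)--(\x,2.5);
  \fill (\x,0) circle (1.8pt); \fill (\x,1.7) circle (1.8pt);}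
\foreach \x in {-1.4,1.4}{
  \draw[thick] (\x,-1.3)--(\x,0.66); \draw[thick] (\x,0.94)--(\x,1.56);
  \draw[thick] (\x,1.84)--(\x,4.1);
  \fill (\x,0) circle (1.8pt); \fill (\x,3.4) circle (1.8pt);}
\foreach \y/\k in {0/0,1.7/1,3.4/2}{
  \draw[fill=white] (0,\y) circle (2.2pt) node[above]{$p_{\k}$};}
\node[left] at (-4,0){$w=0$}; \node[left] at (-4,0.8){$w_0$};
\node[left] at (-4,1.7){$w_1$}; \node[left] at (-4,3.4){$w_2$};
\node[left] at (0.8,2.4){$V_{1j}$}; \node[left] at (1.4,4.0){$V_{2j}$};
\node[right] at (1.8,-1.3){$|z|=1$};
\end{tikzpicture}
\caption{A real slice of the curve $X\subset\mathbb{C}^2$, not to scale, with $z$ horizontal and $w$ vertical. Shown are the base $A$, the hubs $E_1,E_2$, and two bridges of each of the levels $1$ and $2$. A bridge $V_{kj}$ crosses only $A$ and $E_k$ (black dots). The gaps are small round holes at the lower heights $w_0,\dots,w_{k-1}$; each bridge is a connected planar domain. Bridges of higher levels lie closer to $|z|=1$.}\label{fig:X}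
\end{figure}

\begin{lemma}\label{lem:local}
Every point $x^*=(z^*,w^*)\in X$ is the center of an open bidisc $N$ that meets only the pieces through $x^*$ and for which $X\cap N$ equals $N\cap\{w=w^*\}$, $N\cap\{z=z^*\}$, or, at a node, the union of the two.
\end{lemma}

\begin{proof}
A piece through $x^*$ is an open subset of the line $\{w=w^*\}$ or $\{z=z^*\}$. So it suffices to find a neighborhood of $x^*$ that misses all pieces not containing $x^*$, and then to shrink it.

Let $|z^*|<1$. The heights $0,w_1,w_2,\dots$ form a discrete set, and the points $a_{kj}$ do not accumulate at $z^*$. So a small bidisc meets no horizontal piece at a height other than $w^*$ and no $V_{kj}$ with $a_{kj}\ne z^*$. A horizontal piece at height $w^*$ contains $x^*$ because $|z^*|<1$. It remains to consider $V_{kj}$ with $a_{kj}=z^*$ and $x^*\notin V_{kj}$. Then $x^*$ lies on a horizontal piece, and since $0,w_k\in G_k$, we have $w^*=w_l$ with $l\ne k$. By \eqref{eq:avoid} the set $\{|w-w_l|<\eta_l\}$ misses $V_{kj}$.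

Let $1\le|z^*|<K$. Then $x^*\in E_k$ for some $k$. The bidisc $\{|z-z^*|<1-r_k,\ |w-w_k|<\eta_k\}$ contains no point at another height $0$ or $w_l$; it misses $V_{lj}$ for $l\ne k$ by \eqref{eq:avoid}; and it misses $V_{kj}$ because $|z|>r_k$ on it.
\end{proof}

The second case is where the holes are needed: infinitely many bridges pass near $x^*$ when $|z^*|=1$, and all of them keep the distance $\eta_k$ from the height $w_k$.

A function on $X$ is \emph{holomorphic} if near each point of $X$ it is the restriction of a holomorphic function on an open subset of $\mathbb{C}^2$. Let $\mathcal{O}(X)$ be the space of these functions with the topology of uniform convergence on compact sets.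

\begin{corollary}\label{cor:local}
\begin{enumerate}
\item[(a)] $X$ is a closed analytic subset of an open set $W\subset P$.
\item[(b)] Each piece is closed in $X$, and a compact subset of $X$ meets only finitely many pieces.
\item[(c)] A function on $X$ is holomorphic if and only if its restriction to each piece is holomorphic.
\item[(d)] $\mathcal{O}(X)$ is a Fr\'echet space.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Let $W$ be the intersection of $P$ with the union of the bidiscs $N$; in each $N$ the set $X$ is the zero set of $w-w^*$, $z-z^*$ or their product. (b) A point of $X$ outside a piece has a neighborhood missing that piece, and a compact set is covered by finitely many $N$, each meeting at most two pieces. (c) At a node, functions $\varphi_1(z)$ and $\varphi_2(w)$ with $\varphi_1(z^*)=\varphi_2(w^*)$ are the restrictions of $\varphi_1(z)+\varphi_2(w)-\varphi_1(z^*)$; at other points extend constantly in the other variable. (d) $X$ is exhausted by a sequence of compact sets, being closed in $W$, and by (c) and the Weierstrass theorem a locally uniform limit of holomorphic functions on $X$ is holomorphic.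
\end{proof}

\section{Points at bounded distance}\label{sec:bounded}

On the full disc $B_l$, inequality \eqref{eq:SP} bounds the $\rho$-distance between the images of $0$ and $w_l$ by $1/K$. The holes admit more functions. Their effect is controlled by the sum of their radii, which is bounded independently of $l$.

\begin{lemma}\label{lem:bridge}
For $l\ge1$ and $f\in\mathcal{O}(G_l,\mathbb{D})$ we have $\rho(f(0),f(w_l))\le 4/K$.
\end{lemma}

\begin{proof}
Composing with $T_{f(w_l)}$, we may assume $f(w_l)=0$; we must show $|f(0)|\le4/K$. Cauchy's formula on slightly smaller domains bounded by concentric circles gives $f=f_{\mathrm{out}}+\sum_{k<l}f_k$ on $G_l$, where $f_{\mathrm{out}}$, the integral over the outer circle, is holomorphic on $B_l$, and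
\[
f_k(w)=-\frac1{2\pi i}\oint_{|\zeta-w_k|=\eta}\frac{f(\zeta)}{\zeta-w}\,d\zeta ,\qquad |w-w_k|>\eta_k,
\]
with any $\eta>\eta_k$ close enough to $\eta_k$. Estimating the integral and letting $\eta\downarrow\eta_k$ gives $|f_k(w)|\le\eta_k/(|w-w_k|-\eta_k)$, which is at most $2\eta_k$ when $|w-w_k|\ge1$. Therefore
\[
\sum_{k<l}|f_k(w)|\le\tau\qquad\text{whenever }|w-w_k|\ge1\text{ for all }k<l .
\]
This applies to $w=0$, to $w=w_l$, and to the circles $|w-w_l|=R$ with $2w_l\le R<Kw_l$, which lie in $G_l$ and on which $|w-w_k|\ge R-w_l\ge1$. Hence $|f_{\mathrm{out}}(w_l)|\le\tau$, and $|f_{\mathrm{out}}|\le1+\tau$ on these circles, so on $B_l$ by the maximum principle. The function $f_{\mathrm{out}}/(1+\tau)$ is constant or maps $B_l$ into $\mathbb{D}$; by \eqref{eq:SP} and \eqref{eq:eucl}, $|f_{\mathrm{out}}(0)-f_{\mathrm{out}}(w_l)|\le2(1+\tau)/K$. Since $\tau=\frac1{2K}\le\frac1{10}$,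
\[
|f(0)|\le\tau+|f_{\mathrm{out}}(0)|\le2\tau+\frac{2(1+\tau)}K\le\frac1K+\frac{2.2}K\le\frac4K .\qedhere
\]
\end{proof}

Put $p_0=(0,0)\in A$ and $p_k=(0,w_k)\in E_k$ for $k\ge1$.

\begin{proposition}\label{prop:bounded}
Let $\varphi:X\to\mathbb{D}$ be holomorphic and $k\ge1$. Then $d(\varphi(p_k),\varphi(\zeta,0))\le C_K$ for $|\zeta|\le r_k$. In particular $d(\varphi(p_0),\varphi(p_k))\le C_K$.
\end{proposition}

\begin{proof}
Let $|\zeta|=r_k$ and choose $j$ as in \eqref{eq:net}. Go from $p_k$ along the hub to $(a_{kj},w_k)$, along the bridge to $(a_{kj},0)$, and along the base to $(\zeta,0)$. By \eqref{eq:SP} on $E_k$, by Lemma~\ref{lem:bridge} on $V_{kj}$, and by Schwarz--Pick on $A$ with \eqref{eq:net}, the three steps move $\varphi$ by $d$-distance at most $\tanh^{-1}\frac1K$, $\tanh^{-1}\frac4K$ and $\tanh^{-1}\frac1K$; the condition $K\ge5$ makes the middle term finite. So the holomorphic function $\zeta\mapsto T_{\varphi(p_k)}(\varphi(\zeta,0))$ has modulus at most $\tanh C_K$ on $|\zeta|=r_k$, and by the maximum principle on $|\zeta|\le r_k$.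
\end{proof}

\begin{remark}\label{rem:base}
Any two points of $A$ lie in $\{|\zeta|\le r_k\}$ for large $k$, so $\varphi(A)$ has $d$-diameter at most $2C_K$. This is property (a) of Section~\ref{sec:model}: the whole boundary circle of the base is at finite distance.
\end{remark}

\section{Escaping sequences are not Cauchy}\label{sec:test}

A sequence can leave $X$ through the boundary of one piece, or by moving through infinitely many pieces. A hub or a bridge contains finitely many nodes. A Blaschke product that vanishes at these nodes extends by zero to the other pieces, and it shows that the boundary of such a piece is at infinite distance. By Proposition~\ref{prop:bounded} and Remark~\ref{rem:base} this is impossible for the other ways of escaping. There we need, for each point, a function that separates it by a fixed amount from all points further out. These come from elastic gluing: on $G_k$ the coordinate $t=w/w_k$ equals $0$ at the base and $1$ at the hub and satisfies $|1-t|<K$ and $|t|<K+1$, so linear interpolation along a bridge costs at most the factor $K+1$.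

Define the following functions on $X$. Each is holomorphic on every piece and the definitions agree at the nodes, so each lies in $\mathcal{O}(X)$ by Corollary~\ref{cor:local}(c); each has modulus less than $1$.
\begin{itemize}
\item $u_m$ for $m\ge1$: equal to $\dfrac{z^m}{K+1}$ on $A$, to $\dfrac{a_{kj}^m}{K+1}\Bigl(1-\dfrac w{w_k}\Bigr)$ on $V_{kj}$, and to $0$ on all hubs.
\item $g_k$ for $k\ge1$: equal to $\dfrac1{K+1}$ on $E_k$, to $\dfrac{w}{(K+1)w_k}$ on $V_{kj}$ for $1\le j\le n_k$, and to $0$ on all other pieces.
\item $e_k$ for $k\ge1$: equal to $\prod_{j=1}^{n_k}T_{a_{kj}/K}(z/K)$ on $E_k$ and to $0$ on all other pieces. It vanishes at the nodes on $E_k$, and $|e_k|\to1$ on $E_k$ as $|z|\to K$.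
\item $q_{kj}^{\Gamma}$ for each bridge $V_{kj}$ and each boundary circle $\Gamma$ of $G_k$. Let $v(w)=(w-w_k)/(Kw_k)$ if $\Gamma$ is the outer circle, and $v(w)=\eta_l/(w-w_l)$ if $\Gamma=\partial B(w_l,\eta_l)$, $l<k$. Then $v$ maps $G_k$ into $\mathbb{D}$ and $|v|\to1$ at $\Gamma$. Let $q_{kj}^\Gamma=(T_{v(0)}\circ v)\,(T_{v(w_k)}\circ v)$ on $V_{kj}$ and $q_{kj}^\Gamma=0$ on all other pieces. It vanishes at the two nodes on $V_{kj}$, and $|q_{kj}^\Gamma|\to1$ at $\Gamma$.
\end{itemize}
Enumerate these countably many functions as $(F_m)_{m\ge1}$.

\begin{lemma}\label{lem:Fnull}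
$(F_m)$ is a null sequence in $\mathcal{O}(X)$, and $\sup_m|F_m(x)|<1$ for every $x\in X$.
\end{lemma}

\begin{proof}
Let $Q\subset X$ be compact. By Corollary~\ref{cor:local}(b), $Q$ meets only pieces of levels $k\le k_0$ besides $A$, and $Q\cap A$ is compact. So there is $r<1$ with $|z|\le r$ on $Q\cap A$ and $r_{k_0}\le r$, and $|u_m|\le r^m$ on $Q$. The functions $g_k,e_k,q_{kj}^\Gamma$ with $k>k_0$ vanish on $Q$, and finitely many have $k\le k_0$. The second statement is Lemma~\ref{lem:null}.
\end{proof}

We use the powers $z^m$ rather than all $h\in\mathcal{O}(\mathbb{D},\mathbb{D})$ in order to have a null sequence; this is what will let us extend all $F_m$ to one common neighborhood of $X$ with the bound $1$. Put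
\[
\delta(x,x')=\sup_m|F_m(x)-F_m(x')|,\qquad x,x'\in X .
\]

\begin{proposition}\label{prop:escape}
Let $(x_\nu)$ be a sequence in $X$ without accumulation point in $X$ and with $\sup_\nu\sup_m|F_m(x_\nu)|<1$. Then $(x_\nu)$ is not $\delta$-Cauchy.
\end{proposition}

\begin{proof}
Suppose that it is $\delta$-Cauchy. All three properties pass to subsequences. Assign to each $x_\nu$ a piece containing it. If some piece is assigned infinitely often, pass to a subsequence in that piece; the piece is bounded, so we may assume that the subsequence converges in $\mathbb{C}^2$, and the limit lies on the boundary of the piece. Otherwise, since each level has finitely many pieces, we may pass to a subsequence in hubs or in bridges of strictly increasing levels. This leaves five cases. In (i), (iii) and (v) we contradict the Cauchy property, in (ii) and (iv) the bound on $|F_m(x_\nu)|$.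

(i) $x_\nu=(z_\nu,0)\in A$ with $|z_\nu|\to1$. Fix $\nu$ and choose $m$ with $|z_\nu|^m\le\frac12$. Using $u_m$,
\[
\delta(x_\nu,x_\mu)\ge\frac{|z_\mu|^m-|z_\nu|^m}{K+1},\qquad\text{so}\qquad\limsup_{\mu\to\infty}\delta(x_\nu,x_\mu)\ge\frac1{2(K+1)}
\]
for every $\nu$, which is impossible for a Cauchy sequence.

(ii) $x_\nu=(z_\nu,w_k)\in E_k$ with $k$ fixed and $|z_\nu|\to K$. Then $|e_k(x_\nu)|\to1$.

(iii) $x_\nu\in E_{k_\nu}$ with $k_\nu$ strictly increasing. Then $g_{k_\nu}(x_\nu)=\frac1{K+1}$ and $g_{k_\nu}(x_\mu)=0$ for $\mu\ne\nu$, so $\delta(x_\nu,x_\mu)\ge\frac1{K+1}$.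

(iv) $x_\nu=(a_{kj},\omega_\nu)\in V_{kj}$ with $(k,j)$ fixed and $\omega_\nu$ tending to a point of a boundary circle $\Gamma$. Then $|q_{kj}^\Gamma(x_\nu)|\to1$.

(v) $x_\nu=(a_\nu,\omega_\nu)\in V_{k_\nu j_\nu}$ with $a_\nu=a_{k_\nu j_\nu}$ and $k_\nu$ strictly increasing. Put $t_\nu=\omega_\nu/w_{k_\nu}$. This case mixes (i) and (iii): $g_k$ detects points away from the base end of a bridge, and $u_m$ detects points near it. For $\mu\ne\nu$ we have $g_{k_\nu}(x_\mu)=0$ and $g_{k_\nu}(x_\nu)=t_\nu/(K+1)$, so $\delta(x_\nu,x_\mu)\ge|t_\nu|/(K+1)$, and the Cauchy property forces $t_\nu\to0$. Fix $\nu$ and choose $m$ with $|a_\nu|^m\le\frac1{2K}$. Then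
\[
|u_m(x_\nu)|\le\frac{|a_\nu|^mK}{K+1}\le\frac1{2(K+1)},\qquad |u_m(x_\mu)|=\frac{r_{k_\mu}^m|1-t_\mu|}{K+1}\longrightarrow\frac1{K+1}\quad(\mu\to\infty).
\]
So $\limsup_\mu\delta(x_\nu,x_\mu)\ge\frac1{2(K+1)}$ for every $\nu$, as in (i).
\end{proof}

\section{Thickening the curve}\label{sec:thick}

Any domain $D\supset X$ inherits the bound of Proposition~\ref{prop:bounded}. To inherit Proposition~\ref{prop:escape}, $D$ must meet three demands. The functions $F_m$ must extend to $D$ with modulus less than $1$. Toward the ends of $X$ the domain must be so thin that a sequence escaping in $D$ is shadowed by a sequence escaping in $X$. And the new boundary, where $D$ is cut off around $X$, must be at infinite $\mathfrak{c}_D$-distance. The last demand rules out an arbitrary thin neighborhood; we cut instead along sets $\{|H|=1\}$ with $H$ holomorphic and zero on $X$.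

\begin{proposition}\label{prop:thick}
There are a pseudoconvex domain $D$ with $X\subset D\subset P$ and functions $\tilde F_m\in\mathcal{O}(D,\mathbb{D})$ with $\tilde F_m|_X=F_m$ such that every $\mathfrak{c}_D$-Cauchy sequence is contained in a compact subset of $D$.
\end{proposition}

\subsection*{Tools from Stein theory}
For a reduced complex space $Y$ and a compact set $Q\subset Y$, the \emph{holomorphic hull} is $\widehat Q=\{y\in Y:|f(y)|\le\sup_Q|f|\text{ for all }f\in\mathcal{O}(Y)\}$. The space $Y$ (with countable topology) is \emph{Stein} if $\mathcal{O}(Y)$ separates points and $\widehat Q$ is compact for every compact $Q$. Planar domains are Stein, and so are connected components and countable disjoint unions of Stein manifolds. An open set in $\mathbb{C}^n$ is \emph{pseudoconvex} if it has a continuous plurisubharmonic exhaustion function, that is, one whose sublevel sets are relatively compact; this notion is biholomorphically invariant, and Stein open sets are pseudoconvex. A \emph{normalization} of $Y$ is a proper surjective holomorphic map with finite fibers from a normal space (for example, a manifold)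 onto $Y$ that is biholomorphic over the regular points, whose preimage is dense. We use three theorems.
\begin{itemize}
\item[(N)] (Narasimhan \cite{narasimhan}) A reduced complex space is Stein if and only if its normalization is Stein.
\item[(S)] (Siu \cite{siu}) A closed analytic subset of a complex manifold $M$ that is a Stein space has an open Stein neighborhood in $M$.
\item[(B)] (Consequence of Cartan's Theorem B) If $Y$ is a closed analytic subset of a Stein manifold $\Omega$, then the restriction map $\mathcal{O}(\Omega)\to\mathcal{O}(Y)$ is onto.
\end{itemize}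

\begin{proof}[Proof of Proposition~\ref{prop:thick}]
\emph{Step 1: a Stein neighborhood.} The natural map from the disjoint union of the pieces onto $X$ is holomorphic, two-to-one over the nodes and biholomorphic elsewhere. It is proper by Corollary~\ref{cor:local}(b). So it is the normalization of $X$, its source is Stein, and $X$ is Stein by (N). By Corollary~\ref{cor:local}(a) and (S) there is a Stein open set between $X$ and $W\subset P$; let $\Omega$ be its component that contains the connected set $X$. Then $\Omega$ is a Stein domain in which $X$ is a closed analytic subset. Let $I(X)=\{g\in\mathcal{O}(\Omega):g|_X=0\}$. For $p\in\Omega\setminus X$, applying (B) to $X\cup\{p\}$ gives $g\in I(X)$ with any prescribed value at $p$.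

\emph{Step 2: null extensions.} By (B) each $F_m$ extends to $\Omega$, but unrelated extensions need not be less than $1$ on a common neighborhood of $X$. We choose extensions that again form a null sequence. The restriction $\mathcal{R}:\mathcal{O}(\Omega)\to\mathcal{O}(X)$ is a continuous surjection of Fr\'echet spaces (Corollary~\ref{cor:local}(d)), hence open by the open mapping theorem. Let $\mathcal{U}_1\supset\mathcal{U}_2\supset\cdots$ be a base of neighborhoods of $0$ in $\mathcal{O}(\Omega)$ with $\mathcal{U}_1=\mathcal{O}(\Omega)$. Let $i(m)$ be the largest $i\le m$ with $F_m\in\mathcal{R}(\mathcal{U}_i)$, and choose $\tilde F_m\in\mathcal{U}_{i(m)}$ with $\tilde F_m|_X=F_m$. For fixed $i$ the set $\mathcal{R}(\mathcal{U}_i)$ is a neighborhood of $0$, so it contains $F_m$ for large $m$ by Lemma~\ref{lem:Fnull}. Thus $i(m)\to\infty$, and $(\tilde F_m)$ is null on $\Omega$.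

\emph{Step 3: the shadowing neighborhood.} Let $\sigma(y)=|y|+1/\operatorname{dist}(y,\mathbb{C}^2\setminus\Omega)$, a continuous function on $\Omega$ whose sets $\{\sigma\le c\}$ are compact. Let $U$ be the set of $y\in\Omega$ for which there is $x\in X$ with
\begin{equation}\label{eq:U}
|\sigma(y)-\sigma(x)|<1\qquad\text{and}\qquad\sup_m|\tilde F_m(y)-F_m(x)|<\frac1{1+\sigma(x)} .
\end{equation}
The first condition makes $x$ escape when $y$ does; the second makes the values of the test functions asymptotically equal. For fixed $x$ the functions $\tilde F_m-F_m(x)$ form a null sequence, so by Lemma~\ref{lem:null} the set of $y$ satisfying \eqref{eq:U} is open. Hence $U$ is open, and $U\supset X$ (take $x=y$).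

\emph{Step 4: walls.} We construct a null sequence $(H_i)$ in $I(X)$ such that
\begin{equation}\label{eq:H}
\text{every }y\in\Omega\setminus U\text{ satisfies }|H_i(y)|>1\text{ for some }i .
\end{equation}
Since $\Omega$ is Stein, there are compact sets $Q_1\subset Q_2\subset\cdots$ with union $\Omega$, $Q_s=\widehat Q_s$ and $Q_s\subset\operatorname{int}Q_{s+1}$: let $Q_{s+1}$ be the hull of $\{\sigma\le c\}$ with $c>s$ and $c>\max_{Q_s}\sigma$. Put $Q_0=Q_{-1}=\emptyset$. For $s\ge0$ the set $L_s=(Q_{s+1}\setminus\operatorname{int}Q_s)\setminus U$ is compact, and $\bigcup_sL_s=\Omega\setminus U$ (take the least $s$ with $y\in Q_{s+1}$). Let $p\in L_s$. Then $p\notin X$ and $p\notin Q_{s-1}$. Choose $g\in I(X)$ with $g(p)=2$, and, using $Q_{s-1}=\widehat Q_{s-1}$, a function $\chi\in\mathcal{O}(\Omega)$ with $\chi(p)=1$ and $|\chi|<1$ on $Q_{s-1}$. For large $M$ the function $H=g\chi^M\in I(X)$ satisfies $|H|<2^{-s}$ on $Q_{s-1}$, and $|H|>1$ near $p$. Finitely many such neighborhoods cover $L_s$. List the corresponding functions for $s=0,1,2,\dots$ as $(H_i)$, adding zeros if the list is finite. Then \eqref{eq:H} holds.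 The sequence is null: a compact set lies in some $Q_{s_0}$, and there the functions chosen for $s>s_0$ have modulus less than $2^{-s}$.

\emph{Step 5: the domain.} Let $\Phi=\max\bigl(\sup_m|\tilde F_m|,\sup_i|H_i|\bigr)$. It is continuous on $\Omega$ by Lemma~\ref{lem:null}, and plurisubharmonic as a continuous supremum of plurisubharmonic functions. On $X$ we have $\Phi=\sup_m|F_m|<1$ by Lemma~\ref{lem:Fnull}. Let $D$ be the connected component of the open set $\{\Phi<1\}$ that contains $X$. All $\tilde F_m$ and $H_i$ lie in $\mathcal{O}(D,\mathbb{D})$, and $D\subset U$ by \eqref{eq:H}. We note: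
\begin{equation}\label{eq:closed}
\text{if } y^*\in\Omega \text{ is a limit of points of } D \text{ and } \Phi(y^*)<1, \text{ then } y^*\in D,
\end{equation}
because a small ball about $y^*$ lies in $\{\Phi<1\}$ and meets $D$. Let $\lambda\ge0$ be a continuous plurisubharmonic exhaustion function of $\Omega$. The function $\lambda+1/(1-\Phi)$ is continuous and plurisubharmonic on $D$, since $t\mapsto1/(1-t)$ is convex and increasing for $t<1$. On a sublevel set $\lambda$ is bounded and $\Phi\le s<1$, so by \eqref{eq:closed} the sublevel set is relatively compact in $D$. Hence $D$ is pseudoconvex.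

\emph{Step 6: Cauchy sequences.} Let $(y_\nu)$ be $\mathfrak{c}_D$-Cauchy and $R=\sup_\nu\mathfrak{c}_D(p_0,y_\nu)<\infty$. The sequence could leave $D$ toward $\{\Phi=1\}$ or by leaving $\Omega$. For the first, every $F\in\{\tilde F_m,H_i\}$ satisfies
\[
\tanh^{-1}|F(y_\nu)|=d(0,F(y_\nu))\le d(0,F(p_0))+d(F(p_0),F(y_\nu))\le\tanh^{-1}\Phi(p_0)+R ,
\]
so there is $s<1$ with $\Phi(y_\nu)\le s$ for all $\nu$.

For the second, suppose that $\sigma(y_\nu)$ is unbounded, and pass to a subsequence with $\sigma(y_\nu)\to\infty$. Since $y_\nu\in U$, there are $x_\nu\in X$ satisfying \eqref{eq:U} with $y=y_\nu$. Then $\sigma(x_\nu)\to\infty$, so $(x_\nu)$ has no accumulation point in $X$, and $\theta_\nu:=1/(1+\sigma(x_\nu))\to0$. By \eqref{eq:U} and \eqref{eq:eucl},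
\[
\delta(x_\nu,x_\mu)\le\theta_\nu+\sup_m|\tilde F_m(y_\nu)-\tilde F_m(y_\mu)|+\theta_\mu\le\theta_\nu+2\mathfrak{c}_D(y_\nu,y_\mu)+\theta_\mu ,
\]
so $(x_\nu)$ is $\delta$-Cauchy. Also $\sup_m|F_m(x_\nu)|\le s+\theta_\nu\le\frac{1+s}2$ for large $\nu$, and $\sup_m|F_m(x_\nu)|<1$ for each of the finitely many remaining $\nu$. This contradicts Proposition~\ref{prop:escape}.

So the closure of $\{y_\nu\}$ in $\Omega$ is compact, $\Phi\le s$ on it, and it lies in $D$ by \eqref{eq:closed}.
\end{proof}

Step 4 is where the extra dimension is used: since $X$ is a curve in a two-dimensional domain, there is room around it to be cut away, and $I(X)$ supplies the functions that do the cutting without affecting $X$.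

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection*{The case $n=2$}
Let $D$ be as in Proposition~\ref{prop:thick}. The map $\psi(z,w)=(z,1/(w-1))$ is holomorphic and injective on $P$, with values in $B(0,K)\times B(0,1/\eta_0)$. So $\psi(D)$ is a bounded pseudoconvex domain biholomorphic to $D$. It suffices to prove (1)--(3) for $D$ and the points $p_k$; the domain of the theorem is $\psi(D)$ with the points $\psi(p_k)$.

(1) $D$ is $\mathfrak{c}$-hyperbolic because $\psi(D)$ is bounded. Proposition~\ref{prop:thick} and Lemma~\ref{lem:cauchy} show that every $\mathfrak{c}_D$-Cauchy sequence converges in $D$.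

(2) For $f\in\mathcal{O}(D,\mathbb{D})$ the restriction $f|_X$ is holomorphic, so Proposition~\ref{prop:bounded} and \eqref{eq:CK} give $\mathfrak{c}_D(p_0,p_k)\le C_K<\varepsilon$. The points $p_k=(0,(4K)^k)$ tend to infinity in $\mathbb{C}^2$, so they have no accumulation point in $D$.

(3) For $k\ne l$, $k,l\ge1$, the extension of $g_k$ lies in $\mathcal{O}(D,\mathbb{D})$ and takes the values $\frac1{K+1}$ at $p_k$ and $0$ at $p_l$. So $\mathfrak{c}_D(p_k,p_l)\ge\tanh^{-1}\frac1{K+1}$.

\subsection*{The case $n\ge3$}
Let $D_2\subset\mathbb{C}^2$ be the bounded domain just constructed, with its points again denoted $p_k$, and let $D=D_2\times\mathbb{D}^{n-2}$ with the points $(p_k,0)$. This domain is bounded, hence $\mathfrak{c}$-hyperbolic. It is pseudoconvex: if $\lambda\ge0$ is a continuous plurisubharmonic exhaustion function of $D_2$, then $\lambda(y)+\sum_j1/(1-|\zeta_j|)$ is one for $D$. The projections of $D$ onto its factors and the inclusion $y\mapsto(y,0)$ are holomorphic, hence contractions. If $(y_\nu,\zeta_\nu)$ is $\mathfrak{c}_D$-Cauchy, then $(y_\nu)$ is $\mathfrak{c}_{D_2}$-Cauchy and each coordinate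 of $\zeta_\nu$ is $d$-Cauchy, so all converge; this is (1). The inclusion and the projection onto $D_2$ together give $\mathfrak{c}_D((p_k,0),(p_l,0))=\mathfrak{c}_{D_2}(p_k,p_l)$, and an accumulation point of $((p_k,0))$ in $D$ would project to one of $(p_k)$ in $D_2$. This gives (2) and (3). \qed

\section{Topology and the inner distance}\label{sec:inner}

Let $D$ and $p_k$ be as in Theorem~\ref{thm:main}. We show that the failure of finite compactness is not caused by a difference between the two topologies on $D$, and that it disappears when $\mathfrak{c}_D$ is replaced by the associated length metric.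

\begin{proposition}\label{prop:top}
The metric $\mathfrak{c}_D$ induces the Euclidean topology on $D$. For each $a\in D$ the ball $B_{\mathfrak{c}_D}(a,r)$ is relatively compact when $r>0$ is small enough.
\end{proposition}

\begin{proof}
If $\mathfrak{c}_D(y_\nu,a)\to0$, then $(y_\nu)$ is $\mathfrak{c}_D$-Cauchy, so it converges to some $y^*\in D$, and $\mathfrak{c}_D(y^*,a)=0$ by continuity; thus $y^*=a$. Conversely, $y_\nu\to a$ implies $\mathfrak{c}_D(y_\nu,a)\to0$. Two metrizable topologies with the same convergent sequences coincide. Hence a compact Euclidean neighborhood of $a$ in $D$ contains a $\mathfrak{c}_D$-ball about $a$.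
\end{proof}

Since $\varepsilon$ in Theorem~\ref{thm:main} is arbitrary, no radius $r>0$ works for all bounded $\mathfrak{c}$-Cauchy complete domains, in any dimension $n\ge2$.

For a continuous curve $\gamma:[0,1]\to D$ let $L(\gamma)$ be the supremum of $\sum_i\mathfrak{c}_D(\gamma(t_{i-1}),\gamma(t_i))$ over all partitions $0=t_0<\dots<t_N=1$. The \emph{inner distance} $\mathfrak{c}_D^i(x,y)$ is the infimum of $L(\gamma)$ over curves from $x$ to $y$; the triangle inequality gives $\mathfrak{c}_D^i\ge\mathfrak{c}_D$. A metric space is a \emph{length space} if the distance between any two points is the infimum of the lengths of curves joining them. The Hopf--Rinow--Cohn-Vossen theorem states that in a complete, locally compact length space every closed bounded set is compact.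

\begin{proposition}\label{prop:inner}
All $\mathfrak{c}_D^i$-balls of finite radius are relatively compact in $D$. In particular $\mathfrak{c}_D^i(p_0,p_k)\to\infty$, while $\mathfrak{c}_D(p_0,p_k)<\varepsilon$ for all $k\ge1$.
\end{proposition}

\begin{proof}
In the situation of \eqref{eq:lip} the segment from $x$ to $y$ has $L\le2|x-y|/r$, so $\mathfrak{c}_D^i(x,y)\le2|x-y|/r$. Hence $\mathfrak{c}_D^i$ is finite (use polygonal curves), and Euclidean convergence implies $\mathfrak{c}_D^i$-convergence. The converse follows from $\mathfrak{c}_D^i\ge\mathfrak{c}_D$ and Proposition~\ref{prop:top}. So $\mathfrak{c}_D^i$ is a metric that induces the Euclidean topology, and $(D,\mathfrak{c}_D^i)$ is locally compact. It is complete, because a $\mathfrak{c}_D^i$-Cauchy sequence is $\mathfrak{c}_D$-Cauchy. It is a length space, because the $\mathfrak{c}_D^i$-length of a curve $\gamma$ equals $L(\gamma)$: it is at least $L(\gamma)$ since $\mathfrak{c}_D^i\ge\mathfrak{c}_D$, and at most $L(\gamma)$ since $\mathfrak{c}_D^i(\gamma(t_{i-1}),\gamma(t_i))\le L(\gamma|_{[t_{i-1},t_i]})$ and $L$ is additive. The Hopf--Rinow--Cohn-Vossen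 theorem gives the first statement. A sequence without accumulation point has only finitely many terms in each relatively compact set, which gives the second.
\end{proof}

If $\mathfrak{c}_D$ were equal to $\mathfrak{c}_D^i$, Proposition~\ref{prop:inner} would make $D$ finitely compact. The failure of finite compactness thus comes precisely from the fact that $\mathfrak{c}_D$ is not inner: the bound on $\mathfrak{c}_D(p_0,p_k)$ is produced by the maximum principle in Proposition~\ref{prop:bounded}, not by a short curve.

\begin{thebibliography}{9}

\bibitem{narasimhan}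
Narasimhan, \emph{A note on Stein spaces and their normalisations}, 1962.

\bibitem{survey}
\emph{Properties of Bounded Holomorphic Functions: A Survey},
\texttt{https://link.springer.com/content/pdf/10.1007/s12220-022-00970-8.pdf},
doi:10.1007/s12220-022-00970-8.

\bibitem{siu}
Siu, \emph{Every Stein subvariety admits a Stein neighborhood}, Invent. Math. \textbf{38} (1976).

\end{thebibliography}
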